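
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Linear and nonlinear KM-arcs in Desarguesian projective planes}


\begin{abstract}
A $KM_{(q,t)}$-arc is a set of $q+t$ points in $PG(2,q)$ that meets every line in $0$, $2$ or $t$ points. Its $t$-secants are concurrent, and the arc is called linear if its points on each $t$-secant form, in an affine coordinate with the common point of the $t$-secants at infinity, a coset of an additive subgroup of $\mathbb{F}_q$. We disprove the conjecture that all KM-arcs are linear: for every odd $r\ge 3$ and every $n\ge 2$ we construct a nonlinear $KM_{(q,t)}$-arc with $q=2^{rn}$ and $t=q/2^r$. Conversely, we show that every $KM_{(q,t)}$-arc with $t\in\{2,4\}$ or $q/t\in\{2,4\}$ is linear. Together these results show that $q=64$, $t=8$ is the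 first case in which the conjecture fails.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $q$ be a prime power and let $1<t<q$. A \emph{$KM_{(q,t)}$-arc} \cite{KM} is a set $S$ of $q+t$ points in the Desarguesian projective plane $PG(2,q)$ such that every line contains $0$, $2$ or $t$ points of $S$. A \emph{KM-arc} is a $KM_{(q,t)}$-arc for some $q$ and $t$. For $t=2$ this is a hyperoval: $q+2$ points, no line containing exactly one or more than two of them. Larger $t$ allows a few long secants.

Two structural results will be used throughout.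
\begin{itemize}
\item \cite{KM} $KM_{(q,t)}$-arcs exist only if $q=2^h$ and $t\mid q$.
\item \cite{GW} In a $KM_{(q,t)}$-arc there are $q/t+1$ concurrent lines, the \emph{$t$-secants}, each containing $t$ points of $S$; every other line contains $0$ or $2$ points of $S$.
\end{itemize}
Thus the $t$-secants partition $S$ into $q/t+1$ sets of size $t$, and their common point $N$ is not in $S$. When $t=2$ these concurrent lines are not determined by $S$. In that case we take for $N$ any point not in $S$, and reserve the name $t$-secants for the $q/2+1$ lines through $N$ that meet $S$; they partition $S$ into pairs.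

Choose coordinates with $N=(0,0,1)$ and write each point with first nonzero coordinate equal to $1$. The lines through $N$ are indexed by a \emph{slope} $m\in\mathbb{F}_q\cup\{\infty\}$: the line of slope $m\in\mathbb{F}_q$ consists of $N$ and the points $(1,m,z)$, and the line of slope $\infty$ of $N$ and the points $(0,1,z)$, with $z\in\mathbb{F}_q$. If $D$ is the set of slopes of the $t$-secants, then $S$ is described by the $t$-subsets
\[
A_m=\{z\in\mathbb{F}_q : \text{the point with last coordinate $z$ on the line of slope $m$ lies in } S\}\qquad(m\in D).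
\]

\begin{definition}
A KM-arc is \emph{linear} if each $A_m$, $m\in D$, is a coset of an additive subgroup of $\mathbb{F}_q$.
\end{definition}

By Section~\ref{sec:prelim} this does not depend on the choice of coordinates with $N=(0,0,1)$.

Linearity is the natural guess: the conditions on lines are parity conditions over $\mathbb{F}_2$, and the simplest way to satisfy them is with additive functions. The following example shows this for $q/t=2$.

\begin{example}[$q/t=2$]\label{ex:half}
Let $q=2^h\ge 4$, let $\mathrm{Tr}:\mathbb{F}_q\to\mathbb{F}_2$ be the trace, let $\delta\in\mathbb{F}_q\setminus\mathbb{F}_2$, and put $\kappa(z)=\mathrm{Tr}(z)$, $\mu(z)=\mathrm{Tr}(\delta z)$. On the lines of slope $0$, $1$, $\delta$ take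
\[
A_0=\{z:\mu(z)+\kappa(z)=0\},\qquad A_1=\{z:\mu(z)=1\},\qquad A_\delta=\{z:\kappa(z)=0\}.
\]
Each has $q/2$ elements, so $|S|=q+q/2$ and lines through $N$ contain $0$ or $q/2$ points of $S$. A line not through $N$ has the form $Z=aX+bY$ and meets the three secants at $z=a$, $a+b$, $a+\delta b$. Since $\kappa(a+\delta b)=\kappa(a)+\mu(b)$, these points lie in $S$ exactly when the respective elements
\[
\mu(a)+\kappa(a),\qquad \mu(a)+\mu(b)+1,\qquad \kappa(a)+\mu(b)
\]
of $\mathbb{F}_2$ vanish. Their sum is $1$, so an odd number of them equals $1$, and $0$ or $2$ of them vanish. Hence $S$ is a $KM_{(q,q/2)}$-arc, and it is linear.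
\end{example}

Let $\mathcal{L}$ be the set of $t$-secants. The \emph{$\mathcal{L}$-fixator} of $S$ is the subgroup of the stabilizer of $S$ in $P\Gamma L(3,q)$ that fixes every line of $\mathcal{L}$. It is reported in \cite{V} that for $q\le 32$ all KM-arcs are linear and have an $\mathcal{L}$-fixator of the form $C_2\times\cdots\times C_2$. The conjecture of Vandendriessche (2011), which we take from \cite{V}, asserts that \emph{all KM-arcs are linear} (and hence have this stabilizer property).

\subsection{Results}

The conjecture is false.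

\begin{theorem}\label{thm:disproof}
Let $r\ge 3$ be odd, $n\ge 2$, $q_0=2^r$ and $q=q_0^{\,n}$. There is a $KM_{(q,\,q/q_0)}$-arc in $PG(2,q)$ that is not linear. Hence nonlinear KM-arcs exist in $PG(2,2^h)$ whenever $h$ has an odd divisor $r$ with $3\le r<h$.

Explicitly, for $q=64$, $t=8$, $\mathrm{Tr}(z)=z+z^8$ and $\delta\in\mathbb{F}_{64}\setminus\mathbb{F}_8$, a nonlinear KM-arc is
\[
\{(1,m,z): m\in\mathbb{F}_8,\ \mathrm{Tr}(\delta z)+m\,\mathrm{Tr}(z)=\mathrm{Tr}(z)^6+m^4\}\ \cup\ \{(1,\delta,z):\mathrm{Tr}(z)=0\}.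
\]
\end{theorem}

\begin{theorem}\label{thm:positive}
Every $KM_{(q,t)}$-arc with $t\in\{2,4\}$ or $q/t\in\{2,4\}$ is linear.
\end{theorem}

\begin{corollary}\label{cor:first}
All KM-arcs in $PG(2,q)$ with $q\le 32$ are linear, so $q=64$ is the smallest order for which the conjecture fails. In $PG(2,64)$ a nonlinear $KM_{(64,t)}$-arc exists if and only if $t=8$. Theorem~\ref{thm:positive} extends neither to $t=8$ nor to $q/t=8$: both extensions fail for $q=64$, and the second fails for all $q=8^n$ with $n\ge 2$.
\end{corollary}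

\begin{proof}[Proof from Theorems~\ref{thm:disproof} and~\ref{thm:positive}]
Here $q$ and $t$ are powers of $2$ with $1<t<q$. If $q\le 32$, then $t\in\{2,4,q/4,q/2\}$, and Theorem~\ref{thm:positive} applies. If $q=64$, the values $t=2,4,16,32$ are covered by Theorem~\ref{thm:positive}, and $t=8$ by Theorem~\ref{thm:disproof} with $r=3$, $n=2$. As $64/8=8$, the latter arc refutes both extensions for $q=64$. The last claim is Theorem~\ref{thm:disproof} with $r=3$.
\end{proof}

\begin{proposition}\label{prop:fixator}
If $\mathbb{F}_q=\mathbb{F}_{q_0}(\delta)$, the $\mathcal{L}$-fixator of the arc constructed in the proof of Theorem~\ref{thm:disproof} is elementary abelian of order $q_0^{2(n-2)}$.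
\end{proposition}

So these arcs refute linearity, but not the stabilizer property. We do not determine all pairs $(q,t)$ for which nonlinear arcs exist.

\subsection{The ideas}

For the counterexample, replace $\mathbb{F}_2$ in Example~\ref{ex:half} by a larger subfield $\mathbb{F}_{q_0}$. The map $(1,m,z)\mapsto(m,\kappa(z),\mu(z))$, $m\in\mathbb{F}_{q_0}$, carries the points with slope in $\mathbb{F}_{q_0}$ on the line $Z=aX+bY$ onto a line of the affine space $AG(3,q_0)$. We take the points of $S$ on $q_0$ of the secants to be the preimage of a surface in $AG(3,q_0)$ that these affine lines meet in $0$, $1$ or $2$ points. The last secant, of slope $\delta$, must then supply one more point exactly to the tangents, that is, to the lines that meet the surface once. It can do so if tangency is the \emph{linear} condition $\kappa(a)+\mu(b)=0$, since $\kappa(a)+\mu(b)=\kappa(a+\delta b)$. A quadratic surface with this property gives a linear arc (Example~\ref{ex:quadric}); a surface built on a ``square root'' of the Frobenius map gives a nonlinear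 one.

For the positive results, the line conditions become an identity modulo $2$ between the indicator functions of the sets $A_m$. For $t=4$ it forces the four elements of each $A_m$ to have sum zero. It also bounds the degree of the indicators by $q/t-1$. When $q/t=2$ this finishes the proof; when $q/t=4$ the indicators could still be cubic, and the work lies in excluding nonzero cubic parts.

\section{Preliminaries}\label{sec:prelim}

\textbf{Independence of coordinates.} A collineation fixing $N$ has the form $(x,y,z)\mapsto(x',y',\,cz^\theta+ax^\theta+by^\theta)$, where $(x',y')$ depends only on $(x,y)$, $c\neq0$ and $\theta$ is a field automorphism. On a fixed line through $N$ the normalizing factor is constant, so the normalized last coordinate changes by $z\mapsto c'z^\theta+d'$ with $c'\ne0$. Such maps take cosets of additive subgroups to cosets of additive subgroups. Thus linearity does not depend on the coordinates, and we may move the pencil at $N$ by any element of $PGL(2,q)$.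

\medskip
\textbf{Standard facts.} Throughout, the characteristic is $2$.
\begin{itemize}
\item $\gcd(2^i-1,2^r-1)=2^{\gcd(i,r)}-1$. If $\gcd(k,2^r-1)=1$, then $x\mapsto x^k$ is a bijection of $\mathbb{F}_{2^r}^*$.
\item A polynomial over $\mathbb{F}_q$ of degree at most $q-1$ in each variable that vanishes at all points with coordinates in $\mathbb{F}_q$ is the zero polynomial.
\item Let $\mathrm{Tr}:\mathbb{F}_q\to\mathbb{F}_{q_0}$ be the trace to a subfield. It is $\mathbb{F}_{q_0}$-linear, and if $\mathrm{Tr}(uz)=0$ for all $z\in\mathbb{F}_q$, then $u=0$.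
\item Lucas: $\binom{n}{i}$ is odd if and only if every binary digit of $i$ is at most the corresponding digit of $n$.
\end{itemize}

\section{A construction from surfaces in affine $3$-space}

\subsection{The criterion}

Let $q_0=2^r$ and $q=q_0^{\,n}$ with $n\ge2$, let $\mathrm{Tr}:\mathbb{F}_q\to\mathbb{F}_{q_0}$ be the trace, fix $\delta\in\mathbb{F}_q\setminus\mathbb{F}_{q_0}$ and put
\[
\kappa(z)=\mathrm{Tr}(z),\qquad \mu(z)=\mathrm{Tr}(\delta z).
\]
These $\mathbb{F}_{q_0}$-linear functionals are independent over $\mathbb{F}_{q_0}$: if $c\kappa+c'\mu=0$ with $c,c'\in\mathbb{F}_{q_0}$, then $\mathrm{Tr}((c+c'\delta)z)=0$ for all $z$, hence $c+c'\delta=0$, so $c=c'=0$ because $\delta\notin\mathbb{F}_{q_0}$. Given a function $g:\mathbb{F}_{q_0}^2\to\mathbb{F}_{q_0}$, define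
\[
A_m=\{z\in\mathbb{F}_q:\ \mu(z)+m\kappa(z)=g(m,\kappa(z))\}\quad(m\in\mathbb{F}_{q_0}),\qquad A_\delta=\ker\kappa,
\]
\[
S_g=\{(1,m,z):\ m\in\mathbb{F}_{q_0}\cup\{\delta\},\ z\in A_m\}.
\]
In other words, the points of $S_g$ with slope in $\mathbb{F}_{q_0}$ are those that map to the surface $y+mx=g(m,x)$ under $(1,m,z)\mapsto(m,x,y)=(m,\kappa(z),\mu(z))$.

\begin{proposition}\label{prop:criterion}
Suppose that for all $B,C,c,d\in\mathbb{F}_{q_0}$ the equation
\begin{equation}\label{eq:star}
g(m,\,c+dm)+dm^2+Bm=C
\end{equation}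
has exactly one solution $m\in\mathbb{F}_{q_0}$ if $B=0$, and $0$ or $2$ solutions if $B\ne0$. Then $S_g$ is a $KM_{(q,t)}$-arc with $t=q/q_0$. Moreover, for $m\in\mathbb{F}_{q_0}$, the set $A_m$ is a coset of an additive subgroup of $\mathbb{F}_q$ if and only if the map $x\mapsto g(m,x)+g(m,0)$ is additive on $\mathbb{F}_{q_0}$.
\end{proposition}

\begin{proof}
\emph{Sizes.} For $m\in\mathbb{F}_{q_0}$ the functionals $\kappa$ and $\mu+m\kappa$ are independent, so $\pi_m=(\kappa,\mu+m\kappa):\mathbb{F}_q\to\mathbb{F}_{q_0}^2$ is surjective with fibers of size $q/q_0^2$. The set $A_m$ is the preimage under $\pi_m$ of the graph $\Gamma_m=\{(x,g(m,x)):x\in\mathbb{F}_{q_0}\}$, so $|A_m|=q/q_0=t$. Also $|A_\delta|=q/q_0=t$. Hence $|S_g|=(q_0+1)t=q+t$, and lines through $N$ contain $0$ or $t$ points of $S_g$.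

\emph{Lines not through $N$.} Such a line is $Z=aX+bY$ with $a,b\in\mathbb{F}_q$. Its point of slope $m\in\mathbb{F}_{q_0}$ has last coordinate $a+bm$, so it lies in $S_g$ if and only if
\[
\mu(a)+m\mu(b)+m\bigl(\kappa(a)+m\kappa(b)\bigr)=g\bigl(m,\kappa(a)+m\kappa(b)\bigr).
\]
With $c=\kappa(a)$, $d=\kappa(b)$, $C=\mu(a)$ and $B=\kappa(a)+\mu(b)$ this is equation \eqref{eq:star}. Its point of slope $\delta$ has last coordinate $a+b\delta$, and $\kappa(a+b\delta)=\kappa(a)+\mu(b)=B$, so this point lies in $S_g$ if and only if $B=0$. Hence the line contains $1+1=2$ points of $S_g$ if $B=0$, and $0$ or $2$ if $B\ne0$.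

\emph{Cosets.} Since $\pi_m$ is a surjective homomorphism of additive groups, $A_m=\pi_m^{-1}(\Gamma_m)$ is a coset of a subgroup if and only if $\Gamma_m=\pi_m(A_m)$ is. As $\Gamma_m$ contains $(0,g(m,0))$, this means that $\{(x,g(m,x)+g(m,0)):x\in\mathbb{F}_{q_0}\}$ is a subgroup, that is, that $x\mapsto g(m,x)+g(m,0)$ is additive.
\end{proof}

\begin{example}[The quadratic surface]\label{ex:quadric}
The additive map $d\mapsto d^2+d$ on $\mathbb{F}_{q_0}$ has kernel $\mathbb{F}_2$, so it is not surjective. Let $\gamma$ be outside its image and take $g(m,x)=x^2+\gamma m^2$. Equation \eqref{eq:star} becomes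
\[
\varepsilon m^2+Bm=C+c^2,\qquad \varepsilon=d^2+d+\gamma\ne0 .
\]
If $B=0$ there is one solution, because squaring is bijective. If $B\ne0$ the left side is additive in $m$ with kernel $\{0,B/\varepsilon\}$, so there are $0$ or $2$ solutions. Thus $S_g$ is a KM-arc for every $q_0=2^r$. It is linear, because $x\mapsto x^2$ is additive. For $q_0=2$, $\gamma=1$ this is Example~\ref{ex:half}, since $x^2=x$ on $\mathbb{F}_2$.
\end{example}

Suppose the surface has the separated form $g(m,x)=g_1(x)+g_2(m)$, where we may assume $g_1(0)=0$. By Proposition~\ref{prop:criterion} a nonlinear arc then needs a nonadditive $g_1$. The difficulty is that \eqref{eq:star} must remain controllable for \emph{every} line, that is, after the substitution $x=c+dm$. In the quadratic case all lines with $d\ne0$ lead to equations of the same shape as $d=0$. We need a nonadditive $g_1$ for which the extra terms coming from $g_2(m)$ and $dm^2$ can be absorbed by a translation.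

\subsection{A nonquadratic surface}

Let $r\ge3$ be odd and put
\[
\sigma=2^{(r+1)/2},\qquad s=\sigma/2=2^{(r-1)/2}.
\]
Then $\sigma\ge4$, $s\ge2$ and $\sigma^2/2=2^r=q_0$, so $x^{\sigma^2/2}=x$ for all $x\in\mathbb{F}_{q_0}$. In other words, $x\mapsto x^\sigma$ is a field automorphism whose square is $x\mapsto x^2$. We take
\begin{equation}\label{eq:g}
g(m,x)=x^{\sigma+2}+m^\sigma .
\end{equation}
The two equations to which \eqref{eq:star} will reduce are handled by the next lemma.

\begin{lemma}\label{lem:equations}
Let $B,C\in\mathbb{F}_{q_0}$. Each of the equations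
\[
\text{\textup{(a)}}\quad m^\sigma+Bm=C,\qquad\qquad \text{\textup{(b)}}\quad v^{\sigma+2}+Bv=C
\]
has exactly one solution in $\mathbb{F}_{q_0}$ if $B=0$, and $0$ or $2$ solutions if $B\ne0$.
\end{lemma}

\begin{proof}
(a) For $B=0$ this holds because $m\mapsto m^\sigma$ is an automorphism. For $B\neq0$ the map $m\mapsto m^\sigma+Bm$ is additive, and the nonzero elements of its kernel are the solutions of $m^{\sigma-1}=B$. Since $\gcd(\frac{r+1}2,r)$ divides $\gcd(r+1,r)=1$, we have $\gcd(\sigma-1,q_0-1)=1$. So there is exactly one such element, the kernel has order $2$, and every value is taken $0$ or $2$ times.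

(b) Modulo $q_0-1$,
\[
(\sigma+2)(1-s)=\sigma+2-\tfrac{\sigma^2}{2}-\sigma=2-\tfrac{\sigma^2}2\equiv1 .
\]
Hence $v\mapsto w=v^{\sigma+2}$ is a bijection of $\mathbb{F}_{q_0}$, with inverse $v=w^{1-s}$ for $w\ne0$. This settles $B=0$. Let $B\ne0$. Solutions $v\ne0$ correspond to $w\ne0$ with $w+Bw^{1-s}+C=0$. Multiply by $w^{-1}$ and put $y=w^{-1}$: the equation becomes
\[
By^s+Cy=1,
\]
which $y=0$ does not satisfy. So the solutions $v\neq0$ of (b) correspond to all solutions $y\in\mathbb{F}_{q_0}$ of this equation, whose left side is additive in $y$.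

If $C=0$, there is exactly one $y$, because $y\mapsto y^s$ is bijective; together with $v=0$, which is now a solution of (b), this makes $2$ solutions. If $C\ne0$, then $v=0$ is not a solution. The nonzero elements of the kernel of $y\mapsto By^s+Cy$ are given by $y^{s-1}=C/B$, and $\gcd(s-1,q_0-1)=1$ because $\gcd(\frac{r-1}2,r)$ divides $\gcd(r-1,r)=1$. So the kernel has order $2$, and there are $0$ or $2$ solutions.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
We verify the hypothesis of Proposition~\ref{prop:criterion} for $g$ as in \eqref{eq:g}.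

\emph{Case $d=0$.} Equation \eqref{eq:star} reads $m^\sigma+Bm=C+c^{\sigma+2}$, and Lemma~\ref{lem:equations}(a) applies.

\emph{Case $d\neq0$.} Substitute $u=c+dm$, so that $m=(u+c)/d$; this is a bijection of $\mathbb{F}_{q_0}$. Collecting constants on the right, \eqref{eq:star} becomes
\[
u^{\sigma+2}+d^{-\sigma}u^\sigma+d^{-1}u^2+(B/d)\,u=\text{const}.
\]
The terms in $u^\sigma$ and $u^2$ are the ones to be absorbed. Let $e=d^{-\sigma/2}$. Then $e^2=d^{-\sigma}$ and $e^\sigma=d^{-\sigma^2/2}=d^{-1}$, so
\[
(u+e)^{\sigma+2}=(u^\sigma+e^\sigma)(u^2+e^2)=u^{\sigma+2}+d^{-\sigma}u^\sigma+d^{-1}u^2+e^{\sigma+2}.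
\]
With $v=u+e$ the equation is therefore $v^{\sigma+2}+(B/d)v=C'$ for some $C'\in\mathbb{F}_{q_0}$, and Lemma~\ref{lem:equations}(b) applies, since $B/d=0$ if and only if $B=0$.

So $S_g$ is a $KM_{(q,q/q_0)}$-arc. As $q/q_0\ge q_0>2$, its $t$-secants are exactly the lines through $N$ that meet $S_g$.

\emph{Nonlinearity.} Here $g(m,x)+g(m,0)=x^{\sigma+2}$. If this were additive in $x$, then
\[
(x+1)^{\sigma+2}+x^{\sigma+2}+1=(x^\sigma+1)(x^2+1)+x^{\sigma+2}+1=x^\sigma+x^2
\]
would vanish for all $x\in\mathbb{F}_{q_0}$. But $2<\sigma<q_0$, so this is a nonzero polynomial of degree less than $q_0$. By Proposition~\ref{prop:criterion} none of the sets $A_m$, $m\in\mathbb{F}_{q_0}$, is a coset of an additive subgroup.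

If $h$ has an odd divisor $r$ with $3\le r<h$, take $n=h/r\ge 2$. For $r=3$ and $n=2$ we have $\sigma=4$ and $\mathrm{Tr}(z)=z+z^8$, which gives the displayed arc.
\end{proof}

\begin{remark}
The hypotheses enter as follows. An automorphism of $\mathbb{F}_{2^r}$ whose square is $x\mapsto x^2$ is $x\mapsto x^{2^i}$ with $2i\equiv1\pmod r$, which requires $r$ odd. For $r=1$ we would have $x^{\sigma+2}=x$ on $\mathbb{F}_2$, which is additive. For $n=1$ there is no $\delta$ outside $\mathbb{F}_{q_0}$.
\end{remark}

\subsection{The fixator}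

\begin{proof}[Proof of Proposition~\ref{prop:fixator}]
Let $S=S_g$ with $g$ as in \eqref{eq:g}, and let $\gamma\in P\Gamma L(3,q)$ stabilize $S$ and fix every line of $\mathcal{L}$. Then $\gamma$ fixes $N$ and induces on slopes an element of $P\Gamma L(2,q)$ that fixes $\mathbb{F}_{q_0}\cup\{\delta\}$ pointwise. Elements of $P\Gamma L(2,q)$ permute the sublines $PG(1,q_0)$ of $PG(1,q)$, and three points lie in only one such subline. Hence the subline $\mathbb{F}_{q_0}\cup\{\infty\}$ is mapped to itself, and $\infty$ is fixed too. A map fixing $\infty,0,1$ has the form $m\mapsto m^\theta$ with a field automorphism $\theta$. It fixes $\mathbb{F}_{q_0}$ and $\delta$, hence $\mathbb{F}_{q_0}(\delta)=\mathbb{F}_q$, elementwise, so $\theta=1$. Therefore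
\[
\gamma:(x,y,z)\mapsto(x,y,\lambda z+ax+by),\qquad \lambda\in\mathbb{F}_q^*,\ a,b\in\mathbb{F}_q .
\]

\emph{Slope $\delta$.} We have $\kappa(\lambda z+a+b\delta)=0$ for all $z\in\ker\kappa$. Taking $z=0$ gives
\begin{equation}\label{eq:fix1}
\kappa(a)+\mu(b)=0 .
\end{equation}
Then $z\mapsto\kappa(\lambda z)$ vanishes on $\ker\kappa$, so it equals $\lambda_0\kappa$ with $\lambda_0\in\mathbb{F}_{q_0}$. Thus $\mathrm{Tr}((\lambda+\lambda_0)z)=0$ for all $z$, and $\lambda=\lambda_0\in\mathbb{F}_{q_0}^*$.

\emph{Slope $m\in\mathbb{F}_{q_0}$.} Let $z\in A_m$, $x=\kappa(z)$ and $z'=\lambda z+a+bm\in A_m$. Put $c=\kappa(a)+m\kappa(b)$. Then $\kappa(z')=\lambda x+c$ and, by \eqref{eq:fix1},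
\[
\mu(z')+m\kappa(z')=\lambda(x^{\sigma+2}+m^\sigma)+\mu(a)+m\bigl(\kappa(a)+\mu(b)\bigr)+m^2\kappa(b)
=\lambda(x^{\sigma+2}+m^\sigma)+\mu(a)+m^2\kappa(b).
\]
As $z$ runs through $A_m$, $x$ takes every value in $\mathbb{F}_{q_0}$. So for all $x,m\in\mathbb{F}_{q_0}$,
\[
\lambda(x^{\sigma+2}+m^\sigma)+\mu(a)+m^2\kappa(b)=(\lambda^\sigma x^\sigma+c^\sigma)(\lambda^2x^2+c^2)+m^\sigma .
\]
The exponents $\sigma+2,\sigma,2,0$ of $x$ are distinct and less than $q_0$, so coefficients may be compared for each fixed $m$. From $x^\sigma$ we get $\lambda^\sigma c^2=0$, so $c=\kappa(a)+m\kappa(b)=0$ for every $m$, that is, $\kappa(a)=\kappa(b)=0$. The constant terms now give $\lambda m^\sigma+\mu(a)=m^\sigma$ for all $m$; $m=0$ yields $\mu(a)=0$ and $m=1$ yields $\lambda=1$. Finally $\mu(b)=0$ by \eqref{eq:fix1}.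

Conversely, let $\lambda=1$ and $a,b\in\ker\kappa\cap\ker\mu$. Then $\kappa$ and $\mu$ vanish at $a+bm$ for all $m\in\mathbb{F}_{q_0}$, and $\kappa(a+b\delta)=\kappa(a)+\mu(b)=0$. So the corresponding map $\gamma$ preserves every $A_m$ and $A_\delta$, and it fixes all lines through $N$. Hence the fixator is isomorphic to $(\ker\kappa\cap\ker\mu)^2$, an elementary abelian $2$-group of order $(q/q_0^2)^2=q_0^{2(n-2)}$; for $n=2$ it is trivial.
\end{proof}

\section{Arcs with $t=2$ or $t=4$}

We begin the proof of Theorem~\ref{thm:positive}. For $t=2$ there is nothing to do: $\{z_1,z_2\}=z_1+\{0,z_1+z_2\}$.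

\begin{proposition}\label{prop:t4}
Every $KM_{(q,4)}$-arc is linear.
\end{proposition}

\begin{proof}
Here $q\ge8$. A set $\{z_1,z_2,z_3,z_4\}$ of four elements with sum zero is the coset $z_1+\langle z_1+z_2,\,z_1+z_3\rangle$, because $z_1+z_4=(z_1+z_2)+(z_1+z_3)$. So it suffices to show that $s_m=\sum_{z\in A_m}z$ vanishes for all $m\in D$.

There are $q/4+1<q+1$ secants, so some line through $N$ misses $S$. Move it to slope $\infty$; then $D\subset\mathbb{F}_q$ and $|D|=q/4+1\le q/2$. For $a,b\in\mathbb{F}_q$ the element $(a+bm+z)^{q-1}$ is $0$ if the point $(1,m,z)$ is on the line $Z=aX+bY$, and $1$ otherwise. Both $|S|$ and the number of points of $S$ on this line are even, so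
\[
\sum_{(1,m,z)\in S}(a+bm+z)^{q-1}=0\qquad\text{for all }a,b\in\mathbb{F}_q .
\]
The degree in each of $a,b$ is at most $q-1$, so this is an identity of polynomials in $a,b$. In its part of total degree $q-2$ each $z$ occurs to the first power: for $0\le i\le q-2$ the coefficient of $a^{q-2-i}b^i$ is
\[
(q-1)\binom{q-2}{i}\sum_{m\in D}m^i s_m .
\]
Here $q-1$ is odd and, since $q-2$ has binary expansion $1\cdots10$, Lucas' theorem shows that $\binom{q-2}i$ is odd for all even $i$ with $0\le i\le q-2$. With $i=2k$ we obtain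
\[
\sum_{m\in D}s_m\,(m^2)^k=0\qquad(0\le k\le q/2-1).
\]
The elements $m^2$, $m\in D$, are distinct and there are at most $q/2$ of them, so by Vandermonde all $s_m$ vanish.
\end{proof}

\section{The degree bound, and $q/t=2$}

\subsection{Derivatives and bias}

Let $V$ be a finite elementary abelian $2$-group, written additively, and $f:V\to\mathbb{F}_2$. Put $D_xf(z)=f(z+x)+f(z)$. Derivatives commute, and directly from the definition
\begin{equation}\label{eq:deriv}
D_{x+y}f=D_xf+D_yf+D_xD_yf,\qquad D_xD_xf=0 .
\end{equation}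
We say that $f$ has \emph{degree $\le d$} if all $(d+1)$-fold derivatives of $f$ vanish. Then a $d$-fold derivative $D_{x_1}\cdots D_{x_d}f$ is a constant, and by \eqref{eq:deriv} it is a symmetric $\mathbb{F}_2$-multilinear function of $(x_1,\dots,x_d)$ that vanishes whenever two of the $x_i$ coincide.

The \emph{bias} of $f$ is the mean $\mathrm{bias}(f)=\mathbb{E}_{z\in V}(-1)^{f(z)}$. If $f$ takes the value $1$ with density $\rho$, its bias is $1-2\rho$. Expanding the square and writing the second variable as $z+x$,
\begin{equation}\label{eq:biassq}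
\mathrm{bias}(f)^2=\mathbb{E}_{x\in V}\,\mathrm{bias}(D_xf).
\end{equation}
A function of degree $\le1$ is an additive function plus a constant; it has bias $\pm1$ if it is constant and $0$ otherwise. For degree $\le 2$ we need the following.

\begin{lemma}\label{lem:quadratic}
Let $f:V\to\mathbb{F}_2$ have degree $\le2$ and let
\[
R=\{u\in V: D_uD_vf=0\text{ for all }v\in V\}=\{u\in V:D_uf\text{ is constant}\}.
\]
Then $R$ is a subgroup and $u\mapsto D_uf$ is a homomorphism $R\to\mathbb{F}_2$. Moreover $\mathrm{bias}(f)^2=|R|/|V|$ if this homomorphism is zero, and $\mathrm{bias}(f)=0$ otherwise.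
\end{lemma}

\begin{proof}
$R$ is a subgroup because $D_uD_vf$ is bilinear in $(u,v)$. The homomorphism property is \eqref{eq:deriv}, whose last term vanishes on $R$. For $u\notin R$ the function $D_uf$ is nonconstant of degree $\le1$ and has bias $0$. So \eqref{eq:biassq} gives $\mathrm{bias}(f)^2=|V|^{-1}\sum_{u\in R}(-1)^{D_uf}$, and the sum is $|R|$ or $0$ according to whether the homomorphism is zero or not.
\end{proof}

\subsection{The degree bound}

Let $S$ be a $KM_{(q,t)}$-arc and put $M=q/t$, so that $|D|=M+1$. Let $f_m:\mathbb{F}_q\to\mathbb{F}_2$ be the indicator function of $A_m$. Put $\ell_m(a,b)=a+mb$ for $m\in\mathbb{F}_q$ and $\ell_\infty(a,b)=b$. The line $Z=aX+bY$ meets the secant of slope $m$ at last coordinate $\ell_m(a,b)$. Since it meets $S$ in $0$ or $2$ points,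
\begin{equation}\label{eq:parity}
\sum_{m\in D}f_m(\ell_m(v))=0\in\mathbb{F}_2\qquad\text{for all }v\in\mathbb{F}_q^2 .
\end{equation}

\begin{lemma}\label{lem:degree}
Each $f_m$, $m\in D$, has degree $\le M-1$.
\end{lemma}

\begin{proof}
The derivative of $v\mapsto f_m(\ell_m(v))$ in direction $w$ is $v\mapsto(D_{\ell_m(w)}f_m)(\ell_m(v))$, which is zero if $w\in\ker\ell_m$. Fix $m_0\in D$ and choose, for each of the $M$ slopes $m\in D\setminus\{m_0\}$, any $w_m\in\ker\ell_m$. Differentiating \eqref{eq:parity} in all the directions $w_m$ kills every term except that of $m_0$. As $\ell_{m_0}$ is surjective, the $M$-fold derivative of $f_{m_0}$ in the directions $\ell_{m_0}(w_m)$ is therefore zero. As $\ell_m$ and $\ell_{m_0}$ are linearly independent, $\ell_{m_0}$ maps $\ker\ell_m$ bijectively onto $\mathbb{F}_q$. So these $M$ directions are arbitrary, and all $M$-fold derivatives of $f_{m_0}$ vanish.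
\end{proof}

\begin{proposition}
Every $KM_{(q,t)}$-arc with $q/t=2$ is linear.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:degree} each $f_m$ has degree $\le1$. It is not constant, because $0<|A_m|=q/2<q$. So $A_m$ is a coset of a subgroup of index $2$.
\end{proof}

\section{Arcs with $q/t=4$}

Now $M=4$, $q\ge8$, there are five secants, and each $f_m$ has degree $\le3$ and density $\frac14$. If the degree is in fact at most $2$, we are done:

\begin{lemma}\label{lem:deg2}
If $f_m$ has degree $\le2$, then $A_m$ is a coset of a subgroup of $\mathbb{F}_q$.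
\end{lemma}

\begin{proof}
We have $\mathrm{bias}(f_m)=1-2\cdot\frac14=\frac12\ne0$. So in Lemma~\ref{lem:quadratic} the homomorphism on $R$ is zero, which means that $f_m$ is invariant under translation by $R$, and $|R|/q=\frac14$. Thus $A_m$ is a union of cosets of $R$, and $|A_m|=q/4=|R|$.
\end{proof}

Degree $3$ and density $\frac14$ alone would not suffice. On $\mathbb{F}_2^4$ every function taking the value $1$ an even number of times has degree $\le3$, because a fourfold derivative in independent directions is the sum of all its values and in dependent directions it is zero; so the indicator of $\{0,e_1,e_2,e_3\}$, where $e_1,\dots,e_4$ is the standard basis, has degree $\le 3$ and density $\frac14$, but this set is not a coset. We must use \eqref{eq:parity} again. Consider the constants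
\[
T_m(x,y,w)=D_xD_yD_wf_m .
\]
$T_m$ is a symmetric $\mathbb{F}_2$-trilinear form on $\mathbb{F}_q$ that vanishes if two arguments coincide. By Lemma~\ref{lem:deg2} it remains to prove that $T_m=0$ for all $m\in D$. Differentiating \eqref{eq:parity} in three directions $v_1,v_2,v_3\in\mathbb{F}_q^2$ gives
\begin{equation}\label{eq:tri}
\sum_{m\in D}T_m\bigl(\ell_m(v_1),\ell_m(v_2),\ell_m(v_3)\bigr)=0 .
\end{equation}
The plan is as follows. Relation \eqref{eq:tri} forces each $T_m$ to be the trace of an alternating trilinear form over a subfield of $\mathbb{F}_q$ with at least four elements. Such a cubic part, if nonzero, is incompatible with density $\frac14$.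

\subsection{The shape of the trilinear forms}

By the $3$-transitivity of $PGL(2,q)$ we may assume that $D=\{\infty,0,1,\alpha,\beta\}$ with $\alpha\ne\beta$ and $\alpha,\beta\notin\{0,1\}$. Write $q=2^h$. Every $\mathbb{F}_2$-trilinear map $\mathbb{F}_q^3\to\mathbb{F}_q$ can be written uniquely as a combination of the monomials $x^{2^i}y^{2^j}w^{2^k}$ with $0\le i,j,k<h$: these $h^3$ monomials are linearly independent, and the space of such maps has dimension $h^3$ over $\mathbb{F}_q$. So
\[
T_m(x,y,w)=\sum_{0\le i,j,k<h}\tau_m^{ijk}\,x^{2^i}y^{2^j}w^{2^k},\qquad \tau_m^{ijk}\in\mathbb{F}_q .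
\]
Relation \eqref{eq:tri} says that, for each $(i,j,k)$, the five vectors $(1,m^{2^i})\otimes(1,m^{2^j})\otimes(1,m^{2^k})$ in $\mathbb{F}_q^8$ (with $(0,1)\otimes(0,1)\otimes(0,1)$ for $m=\infty$) satisfy a linear relation with coefficients $\tau_m^{ijk}$. If the three twists agree on $\alpha$ and on $\beta$, all five vectors lie in the $4$-dimensional space of symmetric tensors, so they are dependent. The next lemma shows that this is the only way to get a nonzero relation.

In this section $q_0$ and $g$ are given a new meaning: let $\mathbb{F}_{q_0}=\mathbb{F}_2(\alpha,\beta)$ and $q_0=2^g$. Then $g\mid h$ and, since $\alpha\notin\mathbb{F}_2$, $q_0\ge4$.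

\begin{lemma}\label{lem:support}
If $\tau_m^{ijk}\ne0$ for some $m\in D$, then $i\equiv j\equiv k\pmod g$.
\end{lemma}

\begin{proof}
Fix $(i,j,k)$ and put $c_m=\tau_m^{ijk}$,
\[
(x_1,x_2,x_3)=(\alpha^{2^i},\alpha^{2^j},\alpha^{2^k}),\qquad (y_1,y_2,y_3)=(\beta^{2^i},\beta^{2^j},\beta^{2^k}).
\]
Write $v_\nu=(a_\nu,b_\nu)$ in \eqref{eq:tri}. The left side has degree less than $q$ in each of the six variables, so all its coefficients vanish. We have $\ell_0(v)=a$, $\ell_\infty(v)=b$ and $\ell_m(v)=a+mb$ for $m=1,\alpha,\beta$. Consider the monomials that contain, for each $\nu=1,2,3$, either $a_\nu$ or $b_\nu$, with exponents $2^i,2^j,2^k$ for $\nu=1,2,3$ respectively. Taking the coefficients of those with, in turn, no $b_\nu$, all $b_\nu$, exactly one $b_\nu$, and exactly two, $b_\nu$ and $b_\omega$, we get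
\begin{align}
c_0+c_1+c_\alpha+c_\beta&=0,&\quad c_\infty+c_1+c_\alpha x_1x_2x_3+c_\beta y_1y_2y_3&=0,\label{eq:co1}\\
c_1+c_\alpha x_\nu+c_\beta y_\nu&=0,&\quad c_1+c_\alpha x_\nu x_\omega+c_\beta y_\nu y_\omega&=0\quad(\nu\ne\omega).\label{eq:co2}
\end{align}
Suppose not all five $c_m$ vanish. By \eqref{eq:co1}, $(c_1,c_\alpha,c_\beta)\ne(0,0,0)$. We first show that none of these three is zero.
\begin{itemize}
\item If $c_\beta=0$, then $c_\alpha\ne0$, since otherwise $c_1=0$ by \eqref{eq:co2}. Now \eqref{eq:co2} gives $x_1=x_2=x_1x_2$, all equal to $c_1/c_\alpha$. Hence $x_1=x_1^2$ with $x_1\neq0$, so $x_1=1$ and $\alpha=1$, a contradiction.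
\item If $c_\alpha=0$, then exchanging the roles of $\alpha$ and $\beta$ gives $\beta=1$, a contradiction.
\item Suppose $c_1=0$. By the first two items $c_\alpha$ and $c_\beta$ are nonzero; put $\rho=c_\beta/c_\alpha\ne0$. Then $x_1=\rho y_1$, $x_2=\rho y_2$ and $x_1x_2=\rho y_1y_2$ with $y_1y_2\ne0$, so $\rho^2=\rho$ and $\rho=1$. Hence $x_1=y_1$ and $\alpha=\beta$, a contradiction.
\end{itemize}
So we may scale to $c_1=1$, $c_\alpha=A\ne0$, $c_\beta=B\ne0$. We eliminate the $y_\nu$. By \eqref{eq:co2}, $By_\nu=1+Ax_\nu$ and $By_\nu y_\omega=1+Ax_\nu x_\omega$, so $(1+Ax_\nu)(1+Ax_\omega)=B^2y_\nu y_\omega=B(1+Ax_\nu x_\omega)$, that is,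
\begin{equation}\label{eq:R}
1+B+A(x_\nu+x_\omega)+A(A+B)x_\nu x_\omega=0\qquad(\nu\ne\omega).
\end{equation}
Adding the equations \eqref{eq:R} for $(\nu,\omega)=(1,2)$ and $(1,3)$ gives
\[
A(x_2+x_3)\bigl(1+(A+B)x_1\bigr)=0 .
\]
If $(A+B)x_1=1$, then \eqref{eq:R} for $(1,2)$ reduces to $1+B+Ax_1=0$. As $1+Ax_1=By_1$, this says $B(y_1+1)=0$, so $y_1=1$ and $\beta=1$, a contradiction. Hence $x_2=x_3$. Permuting indices, $x_1=x_2=x_3$, and then $y_1=y_2=y_3$ because $By_\nu=1+Ax_\nu$.

Thus $\alpha^{2^i}=\alpha^{2^j}$ and $\beta^{2^i}=\beta^{2^j}$, so the $(i-j)$-th power of $z\mapsto z^2$ fixes $\mathbb{F}_2(\alpha,\beta)=\mathbb{F}_{2^g}$ elementwise, which means $g\mid i-j$. In the same way $g\mid j-k$.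
\end{proof}

Consequently the forms $T_m$ are traces of forms over $\mathbb{F}_{q_0}$. Let $\mathrm{tr}$ denote the trace $\mathbb{F}_{q_0}\to\mathbb{F}_2$.

\begin{lemma}\label{lem:theta}
For each $m\in D$ there is an alternating $\mathbb{F}_{q_0}$-trilinear form $\Theta_m:\mathbb{F}_q^3\to\mathbb{F}_{q_0}$ with $T_m=\mathrm{tr}(\Theta_m)$.
\end{lemma}

\begin{proof}
Since $T_m$ takes values in $\mathbb{F}_2$, $T_m^2=T_m$. Comparing coefficients,
\begin{equation}\label{eq:shift}
\tau_m^{i+1,j+1,k+1}=(\tau_m^{ijk})^2\qquad\text{(indices modulo $h$)}.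
\end{equation}
As $g\mid h$, congruences modulo $g$ make sense for these indices. Let $\Theta_m$ be the sum of the terms of $T_m$ with $i\equiv j\equiv k\equiv0\pmod g$. It is $\mathbb{F}_{q_0}$-trilinear, because $\lambda^{2^i}=\lambda$ for $\lambda\in\mathbb{F}_{q_0}$ and $g\mid i$. By \eqref{eq:shift}, $\Theta_m^{2^c}$ is the sum of the terms with $i\equiv j\equiv k\equiv c\pmod g$. For $c=g$ this gives $\Theta_m^{q_0}=\Theta_m$, so the values of $\Theta_m$ lie in $\mathbb{F}_{q_0}$. By Lemma~\ref{lem:support}, $T_m=\sum_{0\le c<g}\Theta_m^{2^c}=\mathrm{tr}(\Theta_m)$.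

Finally, for all $\lambda\in\mathbb{F}_{q_0}$ we have $\mathrm{tr}(\lambda\Theta_m(x,x,w))=\mathrm{tr}(\Theta_m(x,x,\lambda w))=T_m(x,x,\lambda w)=0$, so $\Theta_m(x,x,w)=0$. The same argument, with $\lambda$ put into the argument that is not repeated, works for the other two pairs of arguments.
\end{proof}

\subsection{The cubic part vanishes}

A nonzero form $\Theta_m$ restricts to a determinant on a suitable $3$-dimensional space. The derivatives of a function with such a cubic part have bias at most $1/q_0$ in absolute value, so by \eqref{eq:biassq} the bias of the function itself is small; but density at most $\frac14$ forces bias at least $\frac12$. The count settles $q_0\ge8$. For $q_0=4$ it just fails, and a parity argument finishes.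

\begin{proposition}\label{prop:T0}
$T_m=0$ for all $m\in D$.
\end{proposition}

\begin{proof}
Suppose $T_m\ne0$ and write $\Theta=\Theta_m\ne0$. Choose $x_0,y_0,w_0\in\mathbb{F}_q$ with $\Theta(x_0,y_0,w_0)\ne0$. As $\Theta$ is alternating, they are independent over $\mathbb{F}_{q_0}$. Let $W$ be their $\mathbb{F}_{q_0}$-span, so $|W|=q_0^3$. Alternating trilinear forms on a $3$-dimensional space form a $1$-dimensional space, so $\Theta|_W$ is a nonzero multiple of the determinant.

Since $f_m$ has density $\frac14$, it has density at most $\frac14$ on some coset $z_0+W$. Put $\varphi(y)=f_m(z_0+y)$ for $y\in W$. Then $\mathrm{bias}(\varphi)\ge\frac12$. With $b_x=\mathrm{bias}(D_x\varphi)$, identity \eqref{eq:biassq} reads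
\begin{equation}\label{eq:sumb}
\mathrm{bias}(\varphi)^2=q_0^{-3}\sum_{x\in W}b_x,\qquad b_0=1 .
\end{equation}

Let $x\in W$, $x\ne0$. The function $D_x\varphi$ has degree $\le2$ and $D_uD_vD_x\varphi=\mathrm{tr}\,\Theta(x,u,v)$. Its subgroup $R$ in Lemma~\ref{lem:quadratic} consists of the $u\in W$ with $\mathrm{tr}\,\Theta(x,u,v)=0$ for all $v\in W$. Replacing $v$ by $\lambda v$, $\lambda\in\mathbb{F}_{q_0}$, we see that this means $\Theta(x,u,\cdot)|_W=0$, and since $\Theta|_W$ is a nonzero multiple of the determinant, $R=\mathbb{F}_{q_0}x$. By Lemma~\ref{lem:quadratic}, $b_x^2\in\{0,\,q_0/q_0^3\}$. So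
\begin{equation}\label{eq:bx}
b_x\in\{0,\pm1/q_0\},\qquad\text{and } b_x=0\iff D_uD_x\varphi=1\text{ for some }u\in\mathbb{F}_{q_0}x .
\end{equation}
From \eqref{eq:sumb} we obtain
\[
\tfrac14\le\mathrm{bias}(\varphi)^2\le q_0^{-3}\Bigl(1+\frac{q_0^3-1}{q_0}\Bigr)<q_0^{-3}+q_0^{-1}.
\]
If $q_0\ge8$, the right side is at most $\frac1{512}+\frac18<\frac14$, a contradiction.

\emph{The case $q_0=4$.} Now $|W|=64$ and the middle bound gives $\mathrm{bias}(\varphi)^2\le\frac1{64}\cdot\frac{67}{4}=\frac{67}{256}$. Let $n_1$ be the number of $y\in W$ with $\varphi(y)=1$; then $n_1=32(1-\mathrm{bias}(\varphi))$. From $\mathrm{bias}(\varphi)\ge\frac12$ we get $n_1\le16$. From $\mathrm{bias}(\varphi)\le\sqrt{67}/16$ and $67<8.2^2$ we get $n_1\ge32-2\sqrt{67}>15$. So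
\[
n_1=16,\qquad \mathrm{bias}(\varphi)=\tfrac12 .
\]
By \eqref{eq:sumb}, $\sum_{x\ne0}b_x=64\cdot\frac14-1=15$. Let $n_+$, $n_-$ and $Z$ be the numbers of $x\in W\setminus\{0\}$ with $b_x=\frac14$, $b_x=-\frac14$ and $b_x=0$, respectively. Then $n_+-n_-=60$ and $n_++n_-+Z=63$. Since $n_++n_-\equiv n_+-n_-\pmod2$, the number $Z$ is odd.

We now compute the parity of $Z$ from \eqref{eq:bx}. Let $\omega$ generate $\mathbb{F}_4^*$. For $x\ne0$ the map $u\mapsto D_uD_x\varphi$ is a homomorphism on $\mathbb{F}_4x=\{0,x,\omega x,\omega^2x\}$ that vanishes at $u=x$. So it takes the same value at $\omega x$ and at $\omega^2x=x+\omega x$, and $b_x=0$ if and only if this value is $1$. As $D_{\omega x}D_x\varphi$ is constant, we can evaluate it at $0$: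
\[
b_x=0\iff\pi(x)=1,\qquad \pi(x)=\varphi(0)+\varphi(x)+\varphi(\omega x)+\varphi(\omega^2x)\in\mathbb{F}_2 .
\]
The formula for $\pi$ also makes sense for $x=0$ and gives $\pi(0)=0$. Since $x\mapsto\omega x$ permutes $W$, summing over $x\in W$ gives
\[
Z\equiv\sum_{x\in W}\pi(x)\equiv 64\,\varphi(0)+3n_1\equiv 48\equiv0\pmod2 .
\]
This contradicts the fact that $Z$ is odd. Hence $T_m=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
The cases $t=2$, $t=4$ and $q/t=2$ have been settled. If $q/t=4$, then Proposition~\ref{prop:T0} shows that all threefold derivatives of each $f_m$ vanish, that is, each $f_m$ has degree $\le2$. By Lemma~\ref{lem:deg2} every $A_m$ is a coset of an additive subgroup.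
\end{proof}

\begin{thebibliography}{9}

\bibitem{GW} G\'acs and Weiner, 2003.

\bibitem{KM} Korchm\'aros and Mazzocca, 1990.

\bibitem{V} Vandendriessche, \emph{KM-Arcs In Small Desarguesian Projective Planes},\\
\texttt{http://www.math.colostate.edu/\%7Ebetten/COCOA15/TALKS/\allowbreak Peter\_Vandendriessche.pdf}.

\end{thebibliography}

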